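# Simultaneous approximation of $x_1,\dots,x_n,e^{x_1},\dots,e^{x_n}$ for almost every $x$

## 1. Heights, approximation measures, Hausdorff measure

Algebraic numbers are complex numbers algebraic over $\mathbb Q$. For a number field $K$ and a place $v$ of $K$, the absolute value $|\cdot|_v$ extends the usual one of $\mathbb Q$ or a $p$-adic one with $|p|_p=1/p$, and $d_v$ is the local degree. Recall that $\sum_{v\mid\infty}d_v=[K:\mathbb Q]$ and that the product formula $\sum_v d_v\log|a|_v=0$ holds for $a\in K^\times$.

**Definition 1 (height).** For $\gamma=(\gamma_1,\dots,\gamma_m)\in K^m$,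
$$h(\gamma)=\frac1{[K:\mathbb Q]}\sum_v d_v\log\max(1,|\gamma_1|_v,\dots,|\gamma_m|_v).$$
This is the absolute logarithmic Weil height of the projective point $(1:\gamma_1:\cdots:\gamma_m)$. It does not depend on the field $K$ containing the $\gamma_i$, and $h(\tau(\gamma))=h(\gamma)$ for each embedding $\tau$, because $\tau$ only permutes the places. We abbreviate $|\gamma|_v=\max_i|\gamma_i|_v$.

**Example.** For a rational point written as $(p_1/q,\dots,p_m/q)$ with $\gcd(q,p_1,\dots,p_m)=1$, one has $h=\log\max(|q|,|p_1|,\dots,|p_m|)$. For $\gamma=(\tfrac12,\sqrt2)$ and $K=\mathbb Q(\sqrt2)$, each of the two infinite places contributes $\log\sqrt2$. The single place above $2$ has $d_v=2$ and $|\tfrac12|_v=2$, so it contributes $2\log2$. The other places contribute $0$. Hence $h(\gamma)=\tfrac12(\log 2+2\log2)=\tfrac32\log2$.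

**Definition 2 (the sets $\mathbb Q^m(D,\mu)$).** For an integer $m\ge1$, a positive integer $D$ and a real number $\mu\ge D$, let $\mathbb Q^m(D,\mu)$ be the set of $m$-tuples $\gamma$ of algebraic numbers with $[\mathbb Q(\gamma_1,\dots,\gamma_m):\mathbb Q]\le D$ and $h(\gamma)\le\mu/D$.

**Example.** $\mathbb Q^m(1,\mu)$ is the set of rational points with common denominator and numerators at most $e^\mu$ in modulus. The point $(\tfrac12,\sqrt2)$ lies in $\mathbb Q^2(2,\mu)$ exactly when $\mu\ge3\log2\approx2.08$.

So $D$ bounds the degree, and $\mu$ bounds degree times height. The condition $\mu\ge D$ says that the permitted height $\mu/D$ is at least $1$.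

**Definition 3 (simultaneous approximation measure).** For $\theta,\gamma\in\mathbb C^m$ write $|\theta-\gamma|=\max_i|\theta_i-\gamma_i|$. A function $\psi:\mathbb N\times\mathbb R_{>0}\to\mathbb R_{>0}$ is a simultaneous approximation measure for $\theta\in\mathbb C^m$ if there is $D_0>0$ such that for every positive integer $D$ and every real $\mu$ with $\mu\ge D\ge D_0$, and for all $\gamma\in\mathbb Q^m(D,\mu)$,
$$|\theta-\gamma|\ge\exp\{-\psi(D,\mu)\}.\tag{1}$$

**Example.** If all $\theta_i$ are algebraic, no $\psi$ is a measure: $\gamma=\theta$ belongs to $\mathbb Q^m(D,\mu)$ for all large $D$ and suitable $\mu$, and $|\theta-\gamma|=0$. This happens for $\theta=(0,1)=(0,e^0)$. If some $\theta_i$ is transcendental, measures exist trivially. By Northcott's theorem $\mathbb Q^m(D,\mu)$ is finite, so $\psi(D,\mu)=\max(1,-\log\min_\gamma|\theta-\gamma|)$ is one. The interest therefore lies in the size of $\psi$.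

**Definition 4 (Hausdorff measure and dimension).** For $S\subset\mathbb C^n$ and $s\ge0$, $\mathcal H^s(S)$ is the limit as $\delta\to0$ of the infimum of $\sum_k(\operatorname{diam}S_k)^s$ over countable covers of $S$ by sets $S_k$ of diameter at most $\delta$. The Hausdorff dimension of $S$ is $\inf\{s:\mathcal H^s(S)=0\}$. We measure diameters in the max norm. Another norm changes $\mathcal H^s$ by bounded factors only and has the same null sets.

**Example.** The hyperplane $x_n=0$ in $\mathbb C^n$ has real dimension $2n-2$. A bounded piece of it is covered by $O(N^{2n-2})$ sets of diameter at most $1/N$, so $\sum\operatorname{diam}^s=O(N^{2n-2-s})\to0$ for $s>2n-2$. A subset of $\mathbb C^n$ with $\mathcal H^{2n}$-measure $0$ is Lebesgue-null.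

## 2. The conjectured measure $c\,D^{1/(2n)}\mu$ and the theorems

Throughout $m=2n$, and for $x\in\mathbb C^n$
$$\theta(x)=(x_1,\dots,x_n,e^{x_1},\dots,e^{x_n})\in\mathbb C^{m}.$$
How well can $\theta(x)$ be approximated, for a typical $x$, by algebraic points of degree at most $D$ and height at most $\mu/D$? The following conjecture is taken from https://hal.archives-ouvertes.fr/hal-00416164/file/Graz-06-99.pdf; "almost all" refers to Lebesgue measure on $\mathbb C^n$.

**Conjecture.** Let $n$ be a positive integer. For almost all $(x_1,\dots,x_n)\in\mathbb C^n$ there is a constant $c>0$ such that $c\,D^{1/(2n)}\mu$ is a simultaneous approximation measure for the $2n$ numbers $x_1,\dots,x_n,e^{x_1},\dots,e^{x_n}$.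

We prove that the conjecture is true, with a constant that depends only on $n$. For $c>0$ let $\mathcal E_c\subset\mathbb C^n$ be the set of $x$ for which $cD^{1/(2n)}\mu$ is *not* a simultaneous approximation measure for $\theta(x)$.

**Theorem 1.** There is $c=c(n)$, depending only on $n$, such that for almost all $x\in\mathbb C^n$ the function $cD^{1/(2n)}\mu$ is a simultaneous approximation measure for $x_1,\dots,x_n,e^{x_1},\dots,e^{x_n}$.

**Theorem 2.** For every real $s$ with $2n-2<s\le2n$ there is $c=c(n,s)$ with $\mathcal H^s(\mathcal E_c)=0$. Hence the set $\bigcap_{c>0}\mathcal E_c$ of exceptions to the conjecture has Hausdorff dimension at most $2n-2$.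

Theorem 1 is the case $s=2n$ of Theorem 2. There are genuine exceptions: $x=0$ lies in every $\mathcal E_c$, by the example after Definition 3.

## 3. Counting points: rational points first, then degree $D$

**Rational points, $n=1$.** Take $D=1$ and an integer $\mu\ge1$. If $\gamma=(\beta,\alpha)\in\mathbb Q^2(1,\mu)$, then $\beta=p/q$ with $1\le q\le e^\mu$ and $|p|\le e^\mu$, so there are at most $(2e^\mu+1)e^\mu\le3e^{2\mu}$ such $\beta$. The points $x$ with $|x-\beta|<e^{-3\mu/2}$ for one of them have total area at most $3e^{2\mu}\cdot\pi e^{-3\mu}=3\pi e^{-\mu}$. This is summable over $\mu$, so by Borel–Cantelli almost every $x$ lies in only finitely many of these sets. For real $\mu\geq 1$, replace $\mu$ by $\lceil\mu\rceil\le2\mu$: for almost every $x$ we get $|x-\beta|\ge e^{-3\mu}$ for all these $\beta$ once $\mu$ is large. For $D=1$, $D^{1/2}\mu=\mu$, so this is the conjectured order. Rational points cause no trouble; the question is what happens as $D\to\infty$.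

**Degree $D$, any $n$.** The same argument runs as follows. Let $\xi$ have degree $d\le D$ and $h(\xi)\le\mu/D$, and let $P=\sum a_kX^k$ be its primitive integral minimal polynomial. Its Mahler measure is $e^{d\,h(\xi)}\le e^\mu$, so $|a_k|\le\binom dk e^\mu\le2^De^\mu\le e^{2\mu}$. With $2e^{2\mu}+1\le e^{2\mu+2}\le e^{4\mu}$ choices for each of $D+1$ coefficients there are at most $e^{4\mu(D+1)}\le e^{8D\mu}$ polynomials, and at most $De^{8D\mu}\le e^{9D\mu}$ numbers $\xi$. Hence the first halves $\beta=(\gamma_1,\dots,\gamma_n)$ of the points of $\mathbb Q^m(D,\mu)$ number at most $e^{9nD\mu}$. The $x$ within $e^{-5D\mu}$ of one of them have volume at most $e^{9nD\mu}\pi^ne^{-10nD\mu}=\pi^ne^{-nD\mu}$, which is summable over integers $\mu\ge D\ge1$. Replacing $\mu$ by $\lceil\mu\rceil\le2\mu$ again, $10D\mu$ is a measure for $\theta(x)$ for almost every $x$.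

The exponent is $D\mu$ where we want $D^{1/(2n)}\mu$, and a sharper count of the points $\beta$ will not help, because there really are about $e^{D\mu}$ of them. Let $D\ge8$, $\mu\ge D$ and $H=e^\mu/\sqrt{D+1}$. Consider the integer polynomials $\sum_{k\le D}a_kX^k$ with

* $a_D$ odd and $H/2<a_D\le H$;
* $a_0\equiv2\pmod 4$ and $|a_0|\le H/2$;
* the other $a_k$ even and $|a_k|\le H$.

Each is irreducible by Eisenstein's criterion at $2$. Its Mahler measure is at most $(\sum|a_k|^2)^{1/2}\le e^\mu$, so its roots have degree $D$ and height at most $\mu/D$. The product of the roots has modulus $|a_0/a_D|\le1$, so one root lies in the unit disc. Each coefficient has at least $\lfloor H/4\rfloor\ge H/8$ choices, and at most $2H$ of these polynomials are multiples of one primitive polynomial. So we get at least $(H/8)^{D+1}/(2H)=(H/8)^D/16$ different roots in the unit disc. Since $\tfrac12\log(D+1)+\log8\le D/2\le\mu/2$ for $D\ge8$, we have $\log(H/8)\ge\mu/2$, and the number of roots is at least $e^{D\mu/2}/16$. Each such root $\xi$ gives a point $(\xi,0,\dots,0)$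 of $\mathbb Q^n(D,\mu)$. With radius $e^{-cD^{1/(2n)}\mu}$ the volumes of the balls in the union bound sum to at least a constant times $e^{D\mu/2-2ncD^{1/(2n)}\mu}$, which tends to infinity. That is where counting points stops.

## 4. Counting hypersurfaces, and what can go wrong with them

Let $Z=(X_1,\dots,X_n,Y_1,\dots,Y_n)$. For a polynomial $P$ with complex coefficients, let $H(P)$ be the maximum and $\ell(P)$ the sum of the absolute values of its coefficients. Instead of recording $\gamma$ itself, record a polynomial $Q\in\mathbb Z[Z]$ with $Q(\gamma)=0$. If $\theta(x)$ is very close to $\gamma$, then $|Q(\theta(x))|$ is very small.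

How many polynomials are needed? Evaluation at $\gamma$ maps the polynomials of degree at most $L$, a space of dimension about $L^m/m!$, to a space of dimension at most $D$. So $L$ of order $D^{1/m}$ forces a nonzero $Q$. Evaluating a polynomial of degree $L$ at $\gamma$ involves quantities of logarithmic height about $Lh(\gamma)\le L\mu/D$, so one hopes for $\log H(Q)=O(D^{1/m}\mu/D)$. With $O(D)$ coefficients this gives $\exp(O(D^{1/m}\mu))$ polynomials, exactly the conjectured exponent.

The first difficulty is that the set where $|Q(\theta(x))|\le\varepsilon$ may be large. Let $n=1$ and $Q=X^L$ with $L=\lfloor 2D^{1/2}\rfloor\ge D^{1/2}$. For $B=D^{1/2}\mu$, the set $|x^L|\le e^{-cB}$ is a disc of radius $e^{-cB/L}\ge e^{-c\mu}$. Its area is at least $\pi e^{-2c\mu}$, which cannot pay for $e^{c'B}$ polynomials once $D$ is large. We would be safe if some first derivative of $x\mapsto Q(\theta(x))$ were not small: then $|Q(\theta(x))|\le\varepsilon$ confines $x$ to a thin neighborhood of a hypersurface.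

So, given $\gamma$, we want $Q$ with $Q(\gamma)=0$ and a first derivative that does not vanish at $\gamma$. Two natural ways to get it run into trouble.

One can differentiate $Q$ until a derivative no longer vanishes at $\gamma$, and use the last derivative that does. Let $n=1$ and $\gamma=(0,1)$. By linear algebra there is a nonzero $Q$ of degree at most $L$ such that $Q(t,e^t)$ vanishes at $0$ to order at least $\binom{L+2}2-1$. Each derivation may multiply $\ell$ by $L$, so our bound on $\log \ell$ grows by about $\tfrac12L^2\log L$. For $\mu=D$ the budget is only $O(L)$.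

Or one can look for $Q$ in the lattice of integer polynomials vanishing at $\gamma$, outside the subspace $U$ of those with vanishing derivative. If all we know is $U\ne E$, then out of a system of $\dim E$ independent small lattice vectors perhaps only one lies outside $U$, and that one may be the longest. Its logarithmic size may be as large as the logarithm of the determinant of the lattice, which we can bound only by about $D\cdot Lh$. This is a factor $D$ too much.

The second way can be repaired. If $Q_1$ vanishes at $\gamma$ and $\delta Q_1(\gamma)\ne0$ for the derivation $\delta$ in question, then so do all products $Q_1R$ with $R(\gamma)\ne0$. One good polynomial produces as many independent good ones as there are independent values $R(\gamma)$. So $U$ has large codimension, *comparable with the codimension of $E$ in the space of all polynomials*, and it is the latter that controls the determinant. This makes many lattice vectors lie outside $U$, and the shortest of those has the right size. Sections 5 to 7 carry this out.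

## 5. The derivations $\delta_i$, and one good polynomial

Put $\mathcal P_L=\{Q\in\mathbb Q[Z]:\deg Q\le L\}$ (total degree) and
$$\delta_i=\partial_{X_i}+Y_i\,\partial_{Y_i}\qquad(1\le i\le n).$$
By the chain rule
$$\frac{\partial}{\partial x_i}\,Q(\theta(x))=(\delta_iQ)(\theta(x)).\tag{2}$$
For example, with $n=1$ and $Q=XY$ we get $\delta Q=Y+XY$, matching $(xe^x)'=e^x+xe^x$. From $\delta_i(X^aY^b)=a_iX^{a-e_i}Y^b+b_iX^aY^b$ we read off that $\delta_i\mathcal P_L\subset\mathcal P_L$, that $\delta_i$ preserves $\mathbb Z[Z]$, and that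
$$\ell(\delta_iQ)\le\deg(Q)\,\ell(Q).\tag{3}$$

In Sections 5 to 7 we fix $\gamma=(\beta,\alpha)\in\overline{\mathbb Q}^{\,2n}$ with **all $\alpha_j\ne0$**, $K=\mathbb Q(\gamma)$, $[K:\mathbb Q]\le D$, $h=h(\gamma)$, and
$$E(L)=\{Q\in\mathcal P_L:Q(\gamma)=0\}.$$

**Lemma 3.** If $\binom{L+m}m>D$, there are $Q_1\in E(L)$ and $i$ with $\delta_iQ_1(\gamma)\ne0$.

**Step 1: $E(L)$ is not zero.** It is the kernel of the $\mathbb Q$-linear map $\mathcal P_L\to K$, $Q\mapsto Q(\gamma)$, and $\dim_{\mathbb Q}K\le D<\binom{L+m}m=\dim\mathcal P_L$.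

**Step 2: if the lemma fails, some nonzero $Q$ has all derivatives zero at $\gamma$.** Suppose $\delta_iQ(\gamma)=0$ for all $Q\in E(L)$ and all $i$. Since $\delta_iQ\in\mathcal P_L$, this says $\delta_iE(L)\subset E(L)$. Take $0\ne Q\in E(L)$. By iteration every $\delta^\sigma Q=\delta_1^{\sigma_1}\cdots\delta_n^{\sigma_n}Q$ vanishes at $\gamma$.

**Step 3: then an entire function vanishes identically.** Let $g(t)=Q(\beta+t,\alpha_1e^{t_1},\dots,\alpha_ne^{t_n})$. As in (2), $\partial_{t_i}g(t)=(\delta_iQ)(\beta+t,\alpha_1e^{t_1},\dots,\alpha_ne^{t_n})$. Hence $\partial^\sigma g(0)=(\delta^\sigma Q)(\gamma)=0$ for all $\sigma$, and $g\equiv0$.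

**Step 4: contradiction.** The polynomial $Q(\beta+X,\alpha_1Y_1,\dots,\alpha_nY_n)$ vanishes at $(t,e^{t_1},\dots,e^{t_n})$ for all $t$. If $t_1,\dots,t_n,e^{t_1},\dots,e^{t_n}$ are algebraically independent over $\mathbb C$, it is the zero polynomial; since all $\alpha_j\ne0$ the substitution is invertible, so $Q=0$, a contradiction. To see the independence, suppose $\sum_ap_a(t)e^{a\cdot t}\equiv0$ is a nonempty finite sum over distinct $a\in\mathbb Z^n$ with nonzero polynomials $p_a$. Choose $v\in\mathbb R^n$ such that the numbers $a\cdot v$ are distinct and the top-degree homogeneous part of each $p_a$ is nonzero at $v$. This avoids the zeros of finitely many nonzero polynomials, so it is possible. Put $t=\tau v$. Each $p_a(\tau v)$ is a nonzero polynomial in $\tau$, and as $\tau\to+\infty$ the term with the largest $a\cdot v$ dominates all the others. The sum cannot vanish. $\square$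

The hypothesis on $\alpha$ is needed. For $n=1$, $\gamma=(\sqrt2,0)$, $D=2$, $L=1$ we have $\binom32=3>2$ and $E(1)=\mathbb Q\,Y$, but $\delta Y=Y$ vanishes at $\gamma$.

## 6. The number $r(L)$ of independent values

**Definition 5.** $r(L)$ is the $\mathbb Q$-dimension of $\{R(\gamma):R\in\mathcal P_L\}\subset K$.

Since $1\in\mathcal P_L$, we have $r(L)\ge1$; and $r(L)=\dim\mathcal P_L-\dim E(L)$.

**Example.** Let $n=1$ and $\gamma=(\sqrt2,\sqrt3)$. Then $r(1)=3$, from $1,\sqrt2,\sqrt3$, and $r(L)=4$ for $L\ge2$, since $\sqrt6$ appears.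

We shall compare polynomials of degree $L$ with polynomials of degree $2L$, and need that $r$ does not jump.

**Lemma 4.** $r(2L)\le2^mr(L)$.

**Step 1: turn $r$ into a count of exponents.** Fix a monomial order compatible with the degree. Let $I=\{Q\in\mathbb Q[Z]:Q(\gamma)=0\}$, and let $\mathcal N\subset\mathbb N^m$ be the set of exponents that are not leading exponents of nonzero elements of $I$. We claim that the monomials $Z^a$ with $a\in\mathcal N$, $|a|\le L$, form a basis of $\mathcal P_L/(I\cap\mathcal P_L)$. They are independent, because a nontrivial combination lying in $I$ would have its leading exponent in $\mathcal N$. They span: a monomial of degree at most $L$ with exponent outside $\mathcal N$ is the leading monomial of an element of $I$, which has degree at most $L$ because the order is degree-compatible. So the monomial is congruent modulo $I\cap\mathcal P_L$ to a combination of smaller monomials of degree at most $L$. There are finitely many of these, so repeating the replacement ends with exponents in $\mathcal N$. The quotient is isomorphic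 to $\{R(\gamma):R\in\mathcal P_L\}$, hence
$$r(L)=\#\{a\in\mathcal N:|a|\le L\},$$
and likewise for $2L$.

**Step 2: halve the exponents.** If $a\notin\mathcal N$ is the leading exponent of $Q\in I$, then $a+b$ is the leading exponent of $Z^bQ\in I$. So $\mathcal N$ is closed under passing to componentwise smaller exponents. Therefore $a\mapsto(\lfloor a_k/2\rfloor)_k$ maps $\{a\in\mathcal N:|a|\le2L\}$ into $\{a\in\mathcal N:|a|\le L\}$, and each fiber has at most $2^m$ elements. $\square$

In the example, $\mathcal N=\{(0,0),(1,0),(0,1),(1,1)\}$, because $X^2-2$ and $Y^2-3$ lie in $I$ and $[K:\mathbb Q]=4$.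

## 7. A small polynomial with a nonvanishing derivative

**Lattice facts.** For a subspace $E\subset\mathbb Q^M$ of dimension $s\geq 1$, $\Lambda=E\cap\mathbb Z^M$ is a lattice of rank $s$. Its determinant $\det\Lambda$ is the $s$-dimensional volume of a fundamental parallelepiped. By Cauchy–Binet it is the Euclidean norm of the vector of $s\times s$ minors of a matrix whose rows form a basis of $\Lambda$. The lattice is *primitive*: $\mathbb Z^M/\Lambda$ is torsion-free, hence free, so a basis of $\Lambda$ extends to a basis of $\mathbb Z^M$. Consequently these minors have no common prime factor $p$, since the rows stay independent modulo $p$. For example, let $E\subset\mathbb Q^2$ be the orthogonal complement of $(1,2)$. Then $\Lambda=\mathbb Z(2,-1)$ with $\det\Lambda=\sqrt5$, and $E^\perp\cap\mathbb Z^2=\mathbb Z(1,2)$ also has determinant $\sqrt5$. This equality is general, as we shall see.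

We use two theorems about a lattice $\Lambda$ of rank $s$ in an $s$-dimensional real space $E_{\mathbb R}\subset\mathbb R^M$. Minkowski's second theorem for the convex body $\mathcal C=[-1,1]^M\cap E_{\mathbb R}$ gives independent $w_1,\dots,w_s\in\Lambda$ with $\operatorname{vol}(\mathcal C)\prod_j\|w_j\|_\infty\le2^s\det\Lambda$. Vaaler's cube slicing theorem (Pacific J. Math. 83 (1979)) says that every $s$-dimensional linear section of $[-\tfrac12,\tfrac12]^M$ has $s$-dimensional volume at least $1$. For instance, the diagonal of the unit square has length $\sqrt2\ge1$.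

**Proposition 5.** Let $L\ge1$, $\binom{L+m}m>D$ and $M=\binom{2L+m}m$. There are $Q\in\mathbb Z[Z]$ and $i$ with $\deg Q\le2L$,
$$Q(\gamma)=0,\qquad\delta_iQ(\gamma)\ne0,\qquad\log H(Q)\le2^m\bigl(2Lh+\tfrac12\log M\bigr).\tag{4}$$

**Step 1: the bad polynomials have large codimension.** Take $Q_1$ and $i$ from Lemma 3 and put $U=\{Q\in E(2L):\delta_iQ(\gamma)=0\}$. For $R\in\mathcal P_L$ we have $Q_1R\in E(2L)$, and since $Q_1(\gamma)=0$,
$$\delta_i(Q_1R)(\gamma)=\delta_iQ_1(\gamma)\,R(\gamma).$$
So the image of the $\mathbb Q$-linear map $E(2L)\to K$, $Q\mapsto\delta_iQ(\gamma)$, contains $\delta_iQ_1(\gamma)\cdot\{R(\gamma):R\in\mathcal P_L\}$, of dimension $r(L)$. Its kernel is $U$, and therefore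
$$\dim E(2L)/U\ge r(L).\tag{5}$$

For orientation, take $n=1$, $\gamma=(0,1)$, $D=L=1$. Then $E(1)$ is spanned by $X$ and $Y-1$, and $\delta X=1$, so $Q_1=X$ will do. Here $r(1)=1$, $\dim E(2)=6-1=5$ and $\dim U=4$.

**Step 2: describe the orthogonal complement of $E(2L)$ by conjugates.** Identify $\mathcal P_{2L}$ with $\mathbb Q^M$ through coefficients. Put $E=E(2L)$, $s=\dim E$, $r=r(2L)=M-s$, $\Lambda=E\cap\mathbb Z^M$ and $W=E^\perp\subset\mathbb Q^M$. Then $s\ge1$, because $Q_1\in E$, and $\dim W=r\ge1$. Let $F$ be a Galois closure of $K$ over $\mathbb Q$, and for each embedding $\tau:K\to F$ put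
$$v_\tau=(\tau(\gamma)^a)_{|a|\le2L}\in F^M.$$
We claim that the $F$-span of the $v_\tau$ is $W\otimes_{\mathbb Q}F$. This is an instance of Galois descent, and here is a direct proof. Let $\omega_1,\dots,\omega_d$ be a $\mathbb Q$-basis of $K$ and write $(\gamma^a)_a=\sum_k\omega_ku_k$ with $u_k\in\mathbb Q^M$. A vector $q\in\mathbb Q^M$ is in $E$ if and only if $\sum_k\omega_k(q\cdot u_k)=0$, that is, $q\cdot u_k=0$ for all $k$. So $W=E^\perp$ is the $\mathbb Q$-span of the $u_k$. On the other hand $v_\tau=\sum_k\tau(\omega_k)u_k$, and the $d\times d$ matrix $(\tau(\omega_k))$ is invertible, because the square of its determinant is the nonzero discriminant of the basis. So the $v_\tau$ and the $u_k$ have the same $F$-span.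

**Step 3: pass from $\Lambda$ to the complement.** The aim is
$$\det\Lambda=\det(W\cap\mathbb Z^M).\tag{6}$$
Extend a basis of $\Lambda$ to a basis of $\mathbb Z^M$, the rows of $S\in GL_M(\mathbb Z)$, with $\Lambda$ spanned by the first $s$ rows. The rows of $(S^{-1})^T$ are dual to those of $S$, so its last $M-s$ rows are orthogonal to $E$ and lie in $W$. They are part of a basis of $\mathbb Z^M$ and their number is $\dim W$, so they form a basis of $W\cap\mathbb Z^M$. Jacobi's identity for complementary minors says that a minor of $(S^{-1})^T$ on rows $I$ and columns $J$ equals, up to sign, the minor of $S$ on the complementary rows and columns, divided by $\det S=\pm1$. Hence the $s\times s$ minors of the first $s$ rows of $S$ agree up to sign with the complementary minors of the last $M-s$ rows of $(S^{-1})^T$. The two vectors of minors have the same Euclidean norm, which is (6).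

**Step 4: bound the determinant.** The aim is
$$\log\det\Lambda\le r(2L)\bigl(2Lh+\tfrac12\log M\bigr).\tag{7}$$
For a nonzero vector $p$ over $F$, let
$$\log H_2(p)=\sum_{w\mid\infty}\frac{d_w}{[F:\mathbb Q]}\log\|p\|_{2,w}+\sum_{w\nmid\infty}\frac{d_w}{[F:\mathbb Q]}\log\|p\|_{\infty,w},$$
with Euclidean norms at the infinite places and max norms at the finite ones. By the product formula, $H_2$ does not change when $p$ is multiplied by an element of $F^\times$. Let $p$ be the vector of maximal minors of a basis of $W\cap\mathbb Z^M$. Its entries are coprime integers, so the finite places contribute $0$ and $H_2(p)=\|p\|_2=\det(W\cap\mathbb Z^M)=\det\Lambda$.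

By Step 2 we can choose $r$ embeddings $\tau_1,\dots,\tau_r$ with $v_{\tau_1},\dots,v_{\tau_r}$ a basis of $W\otimes F$. Their vector of maximal minors $v_{\tau_1}\wedge\cdots\wedge v_{\tau_r}$ is an $F^\times$-multiple of $p$, so it has the same $H_2$. At an infinite place, Hadamard's inequality bounds its Euclidean norm by $\prod_j\|v_{\tau_j}\|_2$. At a finite place each minor is a sum of signed products of one entry from each $v_{\tau_j}$, and the ultrametric inequality bounds its max norm by $\prod_j\|v_{\tau_j}\|_\infty$. Hence $\log\det\Lambda\le\sum_{j=1}^r\log H_2(v_{\tau_j})$.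

Each coordinate of $v_\tau$ is a monomial of degree at most $2L$ in $\tau(\gamma)$, so its absolute value at $w$ is at most $\max(1,|\tau(\gamma)|_w)^{2L}$. The Euclidean norm of a vector with $M$ coordinates is at most $\sqrt M$ times its max norm. So $\log H_2(v_\tau)\le2L\,h(\tau(\gamma))+\tfrac12\log M=2Lh+\tfrac12\log M$, and (7) follows.

**Step 5: small vectors outside $U$.** Scaling Vaaler's theorem by $2$, $[-1,1]^M\cap E_{\mathbb R}$ has volume at least $2^s$. Minkowski's second theorem then gives independent $w_1,\dots,w_s\in\Lambda$ with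
$$\prod_{j=1}^s\|w_j\|_\infty\le\det\Lambda,\qquad\|w_j\|_\infty\ge1,\tag{8}$$
the second because the $w_j$ are nonzero integer vectors. By (5), at most $\dim U\le s-r(L)$ of them lie in $U$, so at least $r(L)$ lie outside. The product of the norms of those outside is at most $\det\Lambda$, since the omitted factors are at least $1$. The smallest of them therefore satisfies, by (7) and Lemma 4,
$$\log\|w_j\|_\infty\le\frac{\log\det\Lambda}{r(L)}\le\frac{r(2L)}{r(L)}\bigl(2Lh+\tfrac12\log M\bigr)\le2^m\bigl(2Lh+\tfrac12\log M\bigr).$$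
The polynomial $Q$ with coefficient vector $w_j$ lies in $E(2L)\setminus U$ and has integer coefficients. $\square$

Why not replace the cube by the unit ball inside it? The unit ball in dimension $s$ has volume $\pi^{s/2}/\Gamma(s/2+1)$, so $\log\prod_j\|w_j\|_\infty$ would acquire an extra term of order $s\log s$. For a rational point $\gamma$ we have $r(L)=1$ and $s=M-1$, and dividing by $r(L)$ leaves an error of order $M\log M$ in our bound, far above $Lh+\log M$ when $h$ is bounded.

## 8. Liouville's inequality

We need a lower bound for $|\delta_iQ(\gamma)|$ once it is known to be nonzero.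

**Lemma 6 (Liouville's inequality).** If $P\in\mathbb Z[Z]$, $P(\gamma)\ne0$ and $[K:\mathbb Q]\le D$, then
$$|P(\gamma)|\ge\exp\{-D(\log\ell(P)+\deg(P)\,h(\gamma))\}.\tag{9}$$

**Proof.** Since $P$ is a nonzero integer polynomial, $\ell(P)\ge1$ and the right side of (9) is at most $1$. So assume $|P(\gamma)|<1$. Let $v_0$ be the place of $K$ given by the inclusion $K\subset\mathbb C$. For every place $v$ the triangle inequality, or the ultrametric one, gives
$$\log|P(\gamma)|_v\le\varepsilon_v\log\ell(P)+\deg(P)\log\max(1,|\gamma|_v),$$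
with $\varepsilon_v=1$ if $v\mid\infty$ and $\varepsilon_v=0$ otherwise. The right side is nonnegative. As $\log|P(\gamma)|<0$ and $d_{v_0}\ge1$, the product formula yields
$$\log|P(\gamma)|\ge d_{v_0}\log|P(\gamma)|=-\sum_{v\ne v_0}d_v\log|P(\gamma)|_v\ge-\sum_vd_v\bigl(\varepsilon_v\log\ell(P)+\deg(P)\log\max(1,|\gamma|_v)\bigr).$$
The last sum is $[K:\mathbb Q]\bigl(\log\ell(P)+\deg(P)h(\gamma)\bigr)$, which is at most $D(\cdots)$. $\square$

## 9. Covering the set where $f$ is small and $\partial_if$ is not

**Lemma 7.** Let $R\ge1$, $B_R=\{x\in\mathbb C^n:\max|x_j|\le R\}$, let $f$ be entire on $\mathbb C^n$, and fix $i$. Suppose $A\ge1$ bounds $|\partial_jf|$ (all $j$) and $|\partial_i^2f|$ on $B_R$, and let $0<\varepsilon\le\eta\le1$. Then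
$$\mathcal W=\{x\in B_R:|f(x)|\le\varepsilon,\ |\partial_if(x)|\ge\eta\}$$
is covered by at most $C(A/\eta)^2(A/\varepsilon)^{2n-2}$ sets of max-norm diameter at most $4\varepsilon/\eta$, with $C=C(n,R)$.

**Step 1: cut $B_R$ into cells.** We may take $i=n$ and write $x=(x',x_n)$. A disc of radius $R\ge1$ is covered by at most $(2\sqrt2R/d+1)^2\le(4R/d)^2$ squares of diameter $d\le1$. Use $d=\varepsilon/(nA)\le1$ for each coordinate of $x'$ and $d=\rho=\eta/(4A)\le1$ for $x_n$. The products, intersected with $B_R$, are at most
$$\Bigl(\frac{4RnA}\varepsilon\Bigr)^{2n-2}\Bigl(\frac{16RA}\eta\Bigr)^2$$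
cells, as required with $C=(4Rn)^{2n-2}(16R)^2$.

**Step 2: inside one cell, $\mathcal W$ is small.** Let $x,y\in\mathcal W$ lie in one cell. Since $B_R$ is a product of discs it is convex and contains $(x',y_n)$, so all segments below lie in $B_R$. Moving only $x'$,
$$|f(x',y_n)-f(y',y_n)|\le(n-1)A\cdot\frac\varepsilon{nA}\le\varepsilon,$$
so $|f(x',y_n)|\le2\varepsilon$ and $|f(x',x_n)-f(x',y_n)|\le3\varepsilon$. On the segment from $(x',x_n)$ to $(x',y_n)$ the function $\partial_nf$ differs from $\partial_nf(x)$ by at most $A\rho=\eta/4$. Integrating it along the segment gives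
$$|f(x',x_n)-f(x',y_n)|\ge\bigl(|\partial_nf(x)|-\tfrac\eta4\bigr)|x_n-y_n|\ge\tfrac{3\eta}4|x_n-y_n|.$$
Hence $|x_n-y_n|\le4\varepsilon/\eta$. Moreover $|x'-y'|\le\varepsilon/(nA)\le\varepsilon/\eta$, because $nA\ge1\ge\eta$. So $\mathcal W$ meets each cell in a set of diameter at most $4\varepsilon/\eta$. $\square$

## 10. Proof of Theorems 1 and 2

**Step 1: constants.** Put
$$c_1=2^mm(m+2),\quad c_2=(3m)^m(c_1+2),\quad c_3=c_1+2m(m+2),\quad c_4=c_1+2m^2+5m+1,$$
and for $2n-2<s\le2n$
$$c_*=c_*(n,s)=\max\Bigl\{c_3+c_4+1,\ \frac{1+c_2+(2+s)(c_3+c_4)}{s-2n+2}\Bigr\}.$$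
In the argument below, $c_2$ governs the number of polynomials, $c_3$ the size of the derivative, and $c_4$ the loss in passing between $\gamma$ and $\theta(x)$. The first entry in the maximum keeps the derivative alive at $\theta(x)$; the second makes the covering sum converge.

**Step 2: parameters.** Fix $R\ge1$ and let $D\le\mu$ be integers with $D\ge12mR$. Put
$$B=D^{1/m}\mu\ge D\ge1,\qquad L=\lfloor mD^{1/m}\rfloor,\qquad M=\binom{2L+m}m,\qquad T=\frac{c_1B}D.$$
We use the following elementary estimates.

* $\binom{L+m}m=\prod_{k=1}^m(1+L/k)\ge\bigl(\tfrac{L+m}m\bigr)^m>D$, because $L+m>mD^{1/m}$.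
* $1\le L\le mD^{1/m}=mB/\mu\le mB/D$, and $RL\le mRB/\mu\le B/12$ since $\mu\ge12mR$.
* $M=\prod_{k=1}^m(1+2L/k)\le(2L+1)^m\le(3L)^m$. Since $L^m\le m^mD$, this gives $M\le(3m)^mD$. Also $\log M\le m\log(2L+1)\le2mL$.

**Step 3: the set to be covered, and a polynomial for each of its points.** Let $\mathcal B(D,\mu)$ be the set of $x\in B_R$ for which some $\gamma\in\mathbb Q^m(D,\mu)$ satisfies $|\theta(x)-\gamma|<e^{-c_*B}$. Take $x\in\mathcal B(D,\mu)$ with such a $\gamma$, and write $\theta=\theta(x)$. Since $c_*B\ge B\ge D>R$ and $|e^{x_j}|\ge e^{-R}$, the last $n$ coordinates of $\gamma$ are nonzero, so Sections 5 to 7 apply. The coordinates of $\theta$ have modulus at most $e^R$. Those of $\gamma$, and of all points of the segment $[\theta,\gamma]$, have modulus at most $e^R+1\le e^{2R}$. Proposition 5 gives $Q$ and $i$, and since $h\le\mu/D$, $\tfrac12\log M\le mL$ and $\mu/D\ge1$,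
$$\log H(Q)\le2^m\Bigl(\frac{2L\mu}D+mL\Bigr)\le2^m(m+2)\frac{L\mu}D\le T.\tag{10}$$

**Step 4: count the pairs $(Q,i)$.** There are at most $M$ coefficients, each an integer of modulus at most $e^T$, and $2e^T+1\le e^{T+2}$. So the number of pairs $(Q,i)$ with $Q\in\mathbb Z[Z]$, $\deg Q\le2L$, $H(Q)\le e^T$ and $1\le i\le n$ is at most
$$ne^{M(T+2)}\le ne^{c_2B},\tag{11}$$
because $M(T+2)\le(3m)^mD(c_1B/D+2)=(3m)^m(c_1B+2D)\le c_2B$.

**Step 5: the derivative at $\gamma$ is not small.** We have $\ell(Q)\le Me^T$, so $\ell(\delta_iQ)\le2LMe^T$ by (3), and $\deg\delta_iQ\le2L$. Liouville's inequality (9) gives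
$$|\delta_iQ(\gamma)|\ge\exp\{-D(T+\log(2LM)+2Lh)\}\ge e^{-c_3B}.\tag{12}$$
Indeed $DT=c_1B$. Next, $\log(2LM)\le2L+2mL$ and $DL\le mB$, so $D\log(2LM)\le2m(m+1)B$. Finally $2DLh\le2L\mu\le2mB$. The sum of the constants is $c_1+2m(m+1)+2m=c_3$.

**Step 6: transfer from $\gamma$ to $\theta$.** Let $K_0=m(2L)^2Me^{T+4RL}$. By Step 2,
$$\log K_0\le m+4L+2mL+T+\frac B3\le mB+4mB+2m^2B+c_1B+B=c_4B,$$
where we used $\log m\le m$, $2\log(2L)\le4L$, $4RL\le B/3$, $L\le mB$ and $T\le c_1B$. If $P\in\mathbb Z[Z]$ has degree at most $2L$, then on $[\theta,\gamma]$, where coordinates are at most $e^{2R}$, each of the $m$ partial derivatives is at most $2L\,\ell(P)e^{4RL}$. So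
$$|P(\theta)-P(\gamma)|\le2mL\,\ell(P)e^{4RL}|\theta-\gamma|.$$
For $P=Q$, with $\ell(Q)\le Me^T$, and for $P=\delta_iQ$, with $\ell(\delta_iQ)\le2LMe^T$, the right side is at most $K_0|\theta-\gamma|\le e^{-(c_*-c_4)B}$. As $Q(\gamma)=0$, and by (12),
$$|Q(\theta)|\le\varepsilon:=e^{-(c_*-c_4)B},\qquad|\delta_iQ(\theta)|\ge e^{-c_3B}-e^{-(c_*-c_4)B}\ge\eta:=\tfrac12e^{-c_3B}.\tag{13}$$
The last inequality holds because $c_*-c_4\ge c_3+1$ gives $e^{-(c_*-c_4)B}\le e^{-B}e^{-c_3B}$, and $e^{-B}\le e^{-1}<\tfrac12$. The same computation shows $\varepsilon\le\eta\le1$.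

**Step 7: cover $\mathcal B(D,\mu)$.** For a pair $(Q,i)$ counted in Step 4 put $f_Q(x)=Q(\theta(x))$. By (2), $\partial_jf_Q=(\delta_jQ)(\theta(x))$ and $\partial_i^2f_Q=(\delta_i^2Q)(\theta(x))$. On $B_R$ the coordinates of $\theta(x)$ are at most $e^R$ in modulus, so by (3) these functions are bounded by
$$(2L)^2Me^{T+2RL}\le K_0\le A:=e^{c_4B}.$$
By (13), $\mathcal B(D,\mu)$ is contained in the union, over the pairs counted in (11), of the sets $\{x\in B_R:|f_Q|\le\varepsilon,\ |\partial_if_Q|\ge\eta\}$. Lemma 7 covers each of them, so $\mathcal B(D,\mu)$ is covered by sets of diameter $\delta\le4\varepsilon/\eta$ with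
$$\sum\delta^s\le ne^{c_2B}\,C\Bigl(\frac A\eta\Bigr)^2\Bigl(\frac A\varepsilon\Bigr)^{2n-2}\Bigl(\frac{4\varepsilon}\eta\Bigr)^s.$$
Here
$$\frac A\eta=2e^{(c_3+c_4)B},\qquad\frac A\varepsilon=e^{c_*B},\qquad\frac\varepsilon\eta=2e^{-(c_*-c_3-c_4)B},$$
so the sum is at most $C'e^{\kappa B}$ with $C'=4\cdot8^{2n}nC$, which depends only on $n$ and $R$, and
$$\kappa=c_2+2(c_3+c_4)+(2n-2)c_*-s(c_*-c_3-c_4)=c_2+(2+s)(c_3+c_4)-(s-2n+2)c_*\le-1$$
by the choice of $c_*$. This is where $s>2n-2$ is used: the coefficient of $c_*$ must be negative. Thus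
$$\sum\delta^s\le C'e^{-B}.\tag{14}$$

**Step 8: sum over $D$ and $\mu$.** Let $S_R$ be the set of $x\in B_R$ that lie, for every $D_0$, in some $\mathcal B(D,\mu)$ with integers $\mu\ge D\ge D_0$. For each integer $D_0\ge12mR$ the covers from Step 7 with $D\ge D_0$ together cover $S_R$. Their diameters are at most $4\varepsilon/\eta\le8e^{-B}\le8e^{-D_0}$, since $c_*-c_3-c_4\ge1$. By (14) the total of the $\delta^s$ is at most
$$C'\sum_{D\ge D_0}\ \sum_{\mu\ge D}e^{-D^{1/m}\mu}\le C'\sum_{D\ge D_0}\ \sum_{\mu\ge D}e^{-\mu}=\frac{C'}{1-e^{-1}}\sum_{D\ge D_0}e^{-D},$$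
which tends to $0$ as $D_0\to\infty$. So $\mathcal H^s(S_R)=0$.

**Step 9: from integer $\mu$ to real $\mu$, and conclusion.** Let $x\in\mathcal E_{2c_*}\cap B_R$. By definition, for every $D_0$ there are an integer $D\ge D_0$, a real $\mu\ge D$ and $\gamma\in\mathbb Q^m(D,\mu)\subset\mathbb Q^m(D,\lceil\mu\rceil)$ with
$$|\theta(x)-\gamma|<e^{-2c_*D^{1/m}\mu}\le e^{-c_*D^{1/m}\lceil\mu\rceil},$$
because $\lceil\mu\rceil\le\mu+1\le2\mu$. For $D_0\ge 12mR$ this says $x\in\mathcal B(D,\lceil\mu\rceil)$ with $\lceil\mu\rceil\ge D\ge D_0$. So $x\in S_R$, and $\mathcal H^s(\mathcal E_{2c_*}\cap B_R)=0$ for every $R\ge1$. The constant $c_*$ does not depend on $R$, so letting $R$ run through the positive integers gives $\mathcal H^s(\mathcal E_{2c_*})=0$.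

This is the first assertion of Theorem 2, with $c=2c_*(n,s)$. It follows that $\mathcal H^s\bigl(\bigcap_{c>0}\mathcal E_c\bigr)=0$ for every $s$ with $2n-2<s\le2n$, so this intersection has Hausdorff dimension at most $2n-2$. For $s=2n$ the set $\mathcal E_{2c_*(n,2n)}$ is Lebesgue-null, which is Theorem 1 with $c=2c_*(n,2n)$, and the conjecture is proved. $\blacksquare$
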